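\title{Lipschitz $p$-summing norms cannot be computed on finite subsets of $\ell_{p'}$}

\begin{abstract}
The $p$-summing norm of a linear operator $T$ on a Banach space $X$ is the supremum of the $p$-summing norms of $TS$ over linear operators $S:\ell_{p'}\to X$ of norm at most one. We show that the analogous formula for the Lipschitz $p$-summing norm, with $S$ ranging over $1$-Lipschitz maps from finite subsets of $\ell_{p'}$, fails for every $1<p<\infty$. One example serves all these $p$: the identity map of the five-point graph metric $K_{2,3}$, whose norm is $(5/2)^{1/p}$. The only property of $\ell_{p'}$ that we use is that no point is almost at distance $1$ from three points at mutual distance $2$. Consequently no uniformly convex space can serve as a test domain, and among the spaces $\ell_r$, $1<r\le\infty$, only $\ell_\infty$ can.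
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Throughout, $1\le p<\infty$ and $\frac1p+\frac1{p'}=1$, so that $p'=\infty$ when $p=1$. Banach spaces are real, $B_E$ is the closed unit ball of a normed space $E$, and $d$ denotes the distance in every metric space. We write $\operatorname{Lip}(S)$ for the Lipschitz constant of a map $S$ and call $S$ \emph{$1$-Lipschitz} if $\operatorname{Lip}(S)\le1$.

\subsection*{The linear model}
The $p$-summing norm $\pi_p(T)$ of a linear operator $T:X\to Y$ between Banach spaces is the smallest $C$ ($\infty$ if there is none) such that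
\[
\sum_i\|Tx_i\|^p\le C^p\sup_{x^*\in B_{X^*}}\sum_i|x^*(x_i)|^p
\]
for all finite families $(x_i)$ in $X$. It can be computed on a single test domain:
\begin{equation}\label{eq:linear}
\pi_p(T)=\sup\{\pi_p(TS):\ S:\ell_{p'}\to X\text{ linear},\ \|S\|\le1\}.
\end{equation}
We recall why, since the argument shows where the exponent $p'$ comes from. The inequality ``$\ge$'' holds because $x^*\circ S$ has norm at most one whenever $x^*$ does. For ``$\le$'', take $x_1,\dots,x_n$ normalized so that $\sup_{x^*\in B_{X^*}}\sum_i|x^*(x_i)|^p=1$, and put $St=\sum_{i\le n}t_ix_i$. H\"older's inequality gives $|x^*(St)|\le\|t\|_{p'}$ for $x^*\in B_{X^*}$, so $\|S\|\le1$. A functional $\xi$ of norm at most one on $\ell_{p'}$ satisfies $\sum_{i\le n}|\xi(e_i)|^p\le1$, by the duality of $\ell_p^n$ and $\ell_{p'}^n$. Hence $\sum_i\|Tx_i\|^p=\sum_i\|TSe_i\|^p\le\pi_p(TS)^p$. In short, every normalized family is the image of the unit vectors of $\ell_{p'}$ under a contraction, and the unit vectors are themselves normalized.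

\subsection*{The Lipschitz norm}
To pass to metric spaces one replaces vectors by pairs of points and functionals by Lipschitz functions. For a metric space $X$ with a base point $0$, let $X^\#$ be the space of real Lipschitz functions on $X$ vanishing at $0$, normed by $\operatorname{Lip}(\cdot)$.

\begin{definition}\label{def:pi}
The \emph{Lipschitz $p$-summing norm} $\pi_p^L(T)$ of a map $T:X\to Y$ between metric spaces is the smallest $C$ such that
\begin{equation}\label{eq:def}
\sum_i\alpha_i\,d(Tx_i,Ty_i)^p\le C^p\sup_{f\in B_{X^\#}}\sum_i\alpha_i\,|f(x_i)-f(y_i)|^p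
\end{equation}
for all finite families $(x_i),(y_i)$ in $X$ and all weights $\alpha_i>0$; it is $\infty$ if there is no finite such $C$.
\end{definition}

Adding a constant to $f$ changes no difference $f(x_i)-f(y_i)$. So the base point is immaterial, and from now on the supremum in \eqref{eq:def} is taken over all $1$-Lipschitz $f:X\to\mathbb R$. The weights are a convenience: if \eqref{eq:def} holds with all $\alpha_i=1$, then repeating pairs gives integer weights, homogeneity gives rational weights, and both sides are continuous in the weights because $|f(x_i)-f(y_i)|\le d(x_i,y_i)$.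

For a single pair $(x,y)$ of weight $1$ the supremum equals $d(x,y)^p$, attained by $f=d(\cdot,y)$; thus $\pi_p^L(T)\ge\operatorname{Lip}(T)$. For several pairs one function must serve all of them at once. The number $\pi_p^L(\mathrm{id}_X)$ therefore measures how far the $1$-Lipschitz functions on $X$ are from realizing many distances simultaneously. Farmer and Johnson \cite{FJ} proved that $\pi_p^L(R)=\pi_p(R)$ for linear $R$, so $\pi_p^L$ extends $\pi_p$, and one may ask whether \eqref{eq:linear} extends as well.

For a class $\mathcal M$ of metric spaces and a map $T:X\to Y$, let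
\[
\sigma_p(T;\mathcal M)=\sup\pi_p^L(TS)\in[0,\infty],
\]
the supremum over all nonempty finite subsets $A$ of members of $\mathcal M$, with the induced metric, and all $1$-Lipschitz maps $S:A\to X$. We write $\sigma_p(T;M)$ when $\mathcal M=\{M\}$. The following question is posed in \cite{problem}.

\medskip
\noindent\textbf{Problem.} \emph{Is $\pi_p^L(T)=\sigma_p(T;\ell_{p'})$ for every Lipschitz map $T:X\to Y$?}
\medskip

The first evidence points to a positive answer. The inequality ``$\ge$'' always holds, and equality holds for $p=1$, for linear $T$, and whenever $X$ has at most three points (Section~\ref{sec:tools}). But the case $p=1$ holds because every finite metric space embeds isometrically into $\ell_\infty$, a reason unrelated to the duality behind \eqref{eq:linear}. The danger is in the supremum on the right of \eqref{eq:def}: for $TS$ it runs over all $1$-Lipschitz functions on $A$, and if $S$ is forced to shrink some distances, there are more of these than the functions $f\circ S$ that come from $X$.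

\subsection*{Results}
Let $K=\{u_1,u_2,u_3,v_1,v_2\}$ with
\[
d(u_i,u_j)=2\ \ (i\ne j),\qquad d(v_1,v_2)=2,\qquad d(u_i,v_j)=1 .
\]
This is the graph metric of the complete bipartite graph $K_{2,3}$; the triangle inequality holds because all nonzero distances are $1$ or $2$.

\begin{theorem}\label{thm:main}
Let $1<p<\infty$ and $\theta=(4/3)^{\min(1/p,\,1/p')}-1>0$. Then
\[
\sigma_p(\mathrm{id}_K;\ell_{p'})\le\Big(\frac{5-(\theta/2)^p}{2}\Big)^{1/p}<\Big(\frac52\Big)^{1/p}=\pi_p^L(\mathrm{id}_K).
\]
So the answer to the Problem is no for every $p\in(1,\infty)$.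
\end{theorem}

The relation between the exponent of the norm and the exponent of the test domain turns out to play no role.

\begin{theorem}\label{thm:lr}
Let $1\le p<\infty$ and $1<r\le\infty$. The equality $\pi_p^L(T)=\sigma_p(T;\ell_r)$ holds for all Lipschitz maps $T$ between metric spaces if and only if $r=\infty$.
\end{theorem}

Section~\ref{sec:tools} collects three elementary tools and the cases of equality. Section~\ref{sec:K} computes $\pi_p^L(\mathrm{id}_K)$ and explains the choice of $K$. Section~\ref{sec:gain} isolates a four-point condition on the test domain under which every $1$-Lipschitz map into $K$ has strictly smaller norm (Theorem~\ref{thm:gain}). Section~\ref{sec:spaces} verifies the condition for uniformly convex spaces and for $\ell_r$, and completes the proofs.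

\section{Tools, and cases of equality}\label{sec:tools}

Lower bounds for $\pi_p^L$ come from exhibiting a weighted family of pairs. Upper bounds will come from exhibiting a random $1$-Lipschitz function that separates every pair well on average, which is part (c) below.

\begin{lemma}\label{lem:basic}
Let $T:X\to Y$ be a map between metric spaces.
\begin{enumerate}
\item[(a)] If $S:A\to X$ has $\operatorname{Lip}(S)\le L$ with $0<L<\infty$, then $\pi_p^L(TS)\le L\,\pi_p^L(T)$. In particular $\sigma_p(T;\mathcal M)\le\pi_p^L(T)$ for every class $\mathcal M$.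
\item[(b)] $\pi_p^L(T)=\sup_Z\pi_p^L(T|_Z)$, the supremum over nonempty finite $Z\subset X$.
\item[(c)] Let $f$ be a random function that takes finitely many values, each a $1$-Lipschitz function on $X$. If $d(Tx,Ty)^p\le C^p\,\mathbb E|f(x)-f(y)|^p$ for all $x,y\in X$, then $\pi_p^L(T)\le C$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\pi_p^L(T)<\infty$ and take families $(a_i),(b_i)$ in $A$. Apply \eqref{eq:def} to the pairs $(Sa_i,Sb_i)$. For each $1$-Lipschitz $f$ on $X$ the function $h=L^{-1}f\circ S$ is $1$-Lipschitz on $A$, and $|f(Sa_i)-f(Sb_i)|^p=L^p|h(a_i)-h(b_i)|^p$.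

(b) Part (a) for the inclusion $Z\subset X$ gives ``$\ge$''. Conversely, given finite families in $X$, let $Z$ be the set of their points. Then \eqref{eq:def} holds with $C=\pi_p^L(T|_Z)$ and with the supremum over $1$-Lipschitz functions $h$ on $Z$. That supremum is at most the one over $X$, because each $h$ has a $1$-Lipschitz extension to $X$. This is McShane's extension theorem; here $x\mapsto\min_{z\in Z}\big(h(z)+d(x,z)\big)$ is such an extension, being a minimum of finitely many $1$-Lipschitz functions that equals $h(x)$ for $x\in Z$, since $h(x)\le h(z)+d(x,z)$ with equality at $z=x$.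

(c) Multiply by $\alpha_i$ and sum: $\sum_i\alpha_i\,d(Tx_i,Ty_i)^p\le C^p\,\mathbb E\sum_i\alpha_i|f(x_i)-f(y_i)|^p$, and an average is at most the supremum.
\end{proof}

An injective map $j$ has \emph{distortion} $\operatorname{Lip}(j)\operatorname{Lip}(j^{-1})$. If the finite subsets of $X$ can be copied almost isometrically into the test domain, nothing is lost.

\begin{lemma}\label{lem:embed}
Let $E$ be a normed space. Suppose that for every $\varepsilon>0$ every finite subset of $X$ embeds in $E$ with distortion at most $1+\varepsilon$. Then $\pi_p^L(T)=\sigma_p(T;E)$ for every map $T:X\to Y$.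
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:basic}(a),(b) it suffices to show $\pi_p^L(T|_Z)\le(1+\varepsilon)\sigma_p(T;E)$ for finite $Z\subset X$ with at least two points. Take an embedding $j:Z\to E$ of distortion at most $1+\varepsilon$ and multiply it by $\operatorname{Lip}(j^{-1})$, so that $d(x,y)\le\|jx-jy\|\le(1+\varepsilon)d(x,y)$. Then $S=j^{-1}:j(Z)\to X$ is $1$-Lipschitz and $T|_Z=(TS)\circ j$, so $\pi_p^L(T|_Z)\le(1+\varepsilon)\pi_p^L(TS)$ by Lemma~\ref{lem:basic}(a).
\end{proof}

\begin{corollary}\label{cor:infty}
For every $1\le p<\infty$ and every map $T$ we have $\pi_p^L(T)=\sigma_p(T;\ell_\infty)$. In particular the answer to the Problem is yes for $p=1$.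
\end{corollary}

\begin{proof}
For $Z=\{z_1,\dots,z_n\}$ the map $x\mapsto(d(x,z_1),\dots,d(x,z_n),0,0,\dots)$ is an isometric embedding into $\ell_\infty$: we have $|d(x,z_i)-d(y,z_i)|\le d(x,y)$, with equality when $z_i=y$. Apply Lemma~\ref{lem:embed}.
\end{proof}

\begin{proposition}\label{prop:yes}
Let $1<p<\infty$. The equality $\pi_p^L(T)=\sigma_p(T;\ell_{p'})$ holds for $T:X\to Y$ in each of the following cases.
\begin{enumerate}
\item[(1)] For every $\varepsilon>0$, every finite subset of $X$ embeds in $\ell_{p'}$ with distortion at most $1+\varepsilon$. In particular the equality holds whenever $|X|\le3$, so any counterexample has at least four points.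
\item[(2)] $T$ is a bounded linear operator between Banach spaces.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) The first assertion is Lemma~\ref{lem:embed}. Spaces with at most two points embed isometrically in a line. Let $X=\{x,y,z\}$ with $a=d(x,y)$, $b=d(x,z)$, $c=d(y,z)$, so that $|a-b|\le c\le a+b$. In a two-dimensional subspace of $\ell_{p'}$ fix a unit vector $e$, and send $x$ to $0$ and $y$ to $ae$. The sphere $\{\zeta:\|\zeta\|=b\}$ of this subspace is connected, and the continuous function $\|\zeta-ae\|$ takes on it the values $|a-b|$ (at $be$) and $a+b$ (at $-be$). So it takes the value $c$ at some $\zeta$, and we send $z$ to $\zeta$.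

(2) Let $c<\pi_p^L(T)$. By \cite{FJ}, $\pi_p^L(T)=\pi_p(T)$, so \eqref{eq:linear} provides a linear $S:\ell_{p'}\to X$ with $\|S\|\le1$ and $\pi_p(TS)>c$. By \cite{FJ} again, $\pi_p^L(TS)>c$, and Lemma~\ref{lem:basic}(b) gives a finite $A\subset\ell_{p'}$ with $\pi_p^L(T\circ S|_A)>c$. Since $S|_A$ is $1$-Lipschitz, $\sigma_p(T;\ell_{p'})>c$. The opposite inequality is Lemma~\ref{lem:basic}(a).
\end{proof}

\section{The tripod and the space $K$}\label{sec:K}

A counterexample must live on a space that does not embed almost isometrically in $\ell_{p'}$. A natural first candidate is the \emph{tripod} $P=\{u_1,u_2,u_3,v_1\}\subset K$, three points at mutual distance $2$ with a common midpoint; Lemma~\ref{lem:lr} will show that it has no embedding in $\ell_{p'}$, $1<p<\infty$, of distortion close to $1$. We show first that its identity map is not a counterexample, and why.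

Two facts are used for both $P$ and $K$. First, $s^p+t^p\le(s+t)^p$ for $s,t\ge0$, since $x^p\le x$ on $[0,1]$. If three real numbers $t_1,t_2,t_3$ have consecutive gaps $s,t$ and range $\rho=s+t$, it follows that
\begin{equation}\label{eq:three}
\sum_{i<j}|t_i-t_j|^p=\rho^p+s^p+t^p\le2\rho^p :
\end{equation}
a real function on three points fully separates at most two of the three pairs. Second, the distance functions $f_k=d(\cdot,u_k)$ and $g=d(\cdot,v_1)$ are $1$-Lipschitz on $K$, with values
\[
\begin{array}{c|ccc|cc}
 & u_1&u_2&u_3&v_1&v_2\\ \hline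
f_1&0&2&2&1&1\\
f_2&2&0&2&1&1\\
f_3&2&2&0&1&1\\
g&1&1&1&0&2
\end{array}
\]
Each of them separates every pair $(u_i,v_j)$ by exactly $1$. The pair $(u_i,u_j)$, $i\neq j$, is separated by $f_i$ and $f_j$ only, and the pair $(v_1,v_2)$ by $g$ only, each time by the full distance $2$.

\begin{example}[the tripod]\label{ex:tripod}
We have $\pi_p^L(\mathrm{id}_P)^p=\sigma_p(\mathrm{id}_P;\ell_{p'})^p=\frac32$. Indeed, let $f$ be one of $f_1,f_2,f_3$ with probability $\frac13$ each. Then $\mathbb E|f(x)-f(y)|^p$ is $\frac23\,2^p$ on the pairs $(u_i,u_j)$ and $1$ on the pairs $(u_i,v_1)$, so $\pi_p^L(\mathrm{id}_P)^p\le\frac32$ by Lemma~\ref{lem:basic}(c). On the other hand, the points $a_k=2^{1/p}e_k\in\ell_{p'}$, $k=1,2,3$, are at mutual distance $2^{1/p}2^{1/p'}=2$. Let $Sa_k=u_k$ and test \eqref{eq:def} on the three pairs $(a_i,a_j)$ with weight $1$. The left side is $3\cdot2^p$, and by \eqref{eq:three} with $\rho\le2$ the supremum is at most $2\cdot2^p$. So $\pi_p^L(S)^p\ge\frac32$.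
\end{example}

The extremal family for $P$ does not involve the midpoint $v_1$, so the test map may simply omit it. We need a space in which the midpoint enters the extremal family. The point $v_2$ achieves this: it is a second common midpoint, far from the first, and a function that spreads the $u_i$ pins both midpoints down and cannot separate them.

\begin{proposition}\label{prop:K}
For $1\le p<\infty$, $\pi_p^L(\mathrm{id}_K)=(5/2)^{1/p}$.
\end{proposition}

\begin{proof}
\emph{Upper bound.} Let $f$ equal $f_k$ with probability $\lambda/3$ ($k=1,2,3$) and $g$ with probability $1-\lambda$. By the table, $\mathbb E|f(x)-f(y)|^p/d(x,y)^p$ equals $2\lambda/3$ on the pairs $(u_i,u_j)$, equals $1-\lambda$ on $(v_1,v_2)$, and equals $1$ on the pairs $(u_i,v_j)$. The first two numbers agree when $\lambda=\frac35$, and then both are $\frac25$. Lemma~\ref{lem:basic}(c) gives $\pi_p^L(\mathrm{id}_K)^p\le\frac52$.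

\emph{Lower bound.} Give weight $1$ to the three pairs $(u_i,u_j)$, $i<j$, and weight $2$ to $(v_1,v_2)$; these weights make the sum on the right of \eqref{eq:def} equal to $2\cdot2^p$ for each of $f_1,f_2,f_3,g$. No $1$-Lipschitz $f$ does better. Let $\rho=\max_if(u_i)-\min_if(u_i)\in[0,2]$. Each $v_j$ is at distance $1$ from all $u_i$, so
\[
f(v_j)\in\big[\max_if(u_i)-1,\ \min_if(u_i)+1\big],
\]
an interval of length $2-\rho$, and $|f(v_1)-f(v_2)|\le2-\rho$. With \eqref{eq:three}, the weighted sum for $f$ is at most $2\rho^p+2(2-\rho)^p\le2\cdot2^p$. The left side of \eqref{eq:def} is $3\cdot2^p+2\cdot2^p=5\cdot2^p$, so $\pi_p^L(\mathrm{id}_K)^p\ge\frac52$.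
\end{proof}

\section{Maps from tripod-free spaces into $K$}\label{sec:gain}

The upper bound in Proposition~\ref{prop:K} is tight on the pairs $(u_i,u_j)$ and $(v_1,v_2)$, and it has room to spare on the pairs $(u_i,v_j)$. It cannot be improved because the $f_k$ are rigid: a $1$-Lipschitz function on $K$ with values $0$ and $2$ at two of the $u_i$ must equal $1$ at $v_1$ and at $v_2$. The plan is to show that this rigidity disappears after pulling back to the test domain.

\subsection*{Five points in a Hilbert space}
Let $A=\{a_1,a_2,a_3,w_1,w_2\}$ lie in a Hilbert space and let $Sa_k=u_k$, $Sw_j=v_j$ be $1$-Lipschitz, so that distances in $A$ are at least the corresponding distances in $K$. Expanding the squares gives, for vectors in a real or complex Hilbert space,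
\begin{equation}\label{eq:hilbert}
\sum_{j<k}\|y_j-y_k\|^2=3\sum_{k=1}^3\|y_k\|^2-\|y_1+y_2+y_3\|^2 .
\end{equation}
With $y_k=a_k-w_1$ this yields $12\le9\max_k\|a_k-w_1\|^2$. So for some $k$, say $k=1$, we have $\|a_1-w_1\|\ge1+\theta$ with $\theta=2/\sqrt3-1$. Raise the value of $f_1\circ S$ at $w_1$ from $1$ to $1+\theta$. The new function $F_1$ is still $1$-Lipschitz: its value at $w_1$ differs from the values at $a_1$, at $a_2$ and $a_3$, and at $w_2$ by $1+\theta$, $1-\theta$ and $\theta$, while the distances are at least $1+\theta$, $1$ and $2$. Now $F_1$ separates $(w_1,w_2)$ by $\theta$ and has lost nothing on the pairs $(a_i,a_j)$. Average $F_1$, $f_2\circ S$, $f_3\circ S$ and $g\circ S$ with probabilities $\frac\lambda3,\frac\lambda3,\frac\lambda3,1-\lambda$, and put $\tau=(\theta/2)^p$. After division by $2^p$, the pairs $(a_i,a_j)$ receive $\frac{2\lambda}3$ and the pair $(w_1,w_2)$ receives $1-\lambda+\frac{\lambda\tau}3$. These agree for $\lambda=\frac3{5-\tau}$, with common value $\frac2{5-\tau}>\frac25$. The only loss, on $(a_2,w_1)$ and $(a_3,w_1)$, falls on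 pairs with room to spare: there $g\circ S$ and the unchanged functions give at least $1-\frac\lambda3\ge\frac23$.

\subsection*{The general case}
The Hilbert structure was used only to find one $a_k$ far from $w_1$. We make this the hypothesis.

\begin{definition}\label{def:tripod}
Let $0<\theta\le1$. A metric space $M$ is \emph{$\theta$-tripod-free} if, whenever $w,a_1,a_2,a_3\in M$ and $d(a_j,a_k)\ge2$ for $j\ne k$, we have $\max_kd(w,a_k)\ge1+\theta$.
\end{definition}

The triangle inequality alone gives $\max_kd(w,a_k)\ge1$, with equality in the tripod. The condition passes to subsets.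

A general map $S$ has fibers with many points, or none. The index $k$ for which there is room then depends on the point $w$ over $v_1$, and the corrections made at different points $w$ must fit together into a $1$-Lipschitz function. Both difficulties are resolved by correcting all three functions at once, replacing $f_k(Sw)=d(Sw,u_k)$ by the truncated distance \emph{in $A$} from $w$ to the fiber over $u_k$. We correct only over $v_1$; raising the values over $v_2$ as well could cancel the gain.

\begin{theorem}\label{thm:gain}
Let $1\le p<\infty$ and $0<\theta\le1$. If $A$ is a finite $\theta$-tripod-free metric space and $S:A\to K$ is $1$-Lipschitz, then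
\[
\pi_p^L(S)\le\Big(\frac{5-(\theta/2)^p}{2}\Big)^{1/p}.
\]
Consequently, if $\mathcal M$ is a class of metric spaces that are all $\theta$-tripod-free, then
\[
\sigma_p(\mathrm{id}_K;\mathcal M)\le\Big(\frac{5-(\theta/2)^p}{2}\Big)^{1/p}<\pi_p^L(\mathrm{id}_K).
\]
\end{theorem}

\begin{proof}
The second statement follows from the first and Proposition~\ref{prop:K}, since subsets of members of $\mathcal M$ are $\theta$-tripod-free and $(\theta/2)^p>0$. We prove the first. Let $U_k=S^{-1}(u_k)$ and $V_j=S^{-1}(v_j)$; these five sets, some possibly empty, partition $A$. Since $S$ is $1$-Lipschitz,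
\begin{equation}\label{eq:fibers}
d(a,b)\ge d(Sa,Sb)\qquad(a,b\in A).
\end{equation}
Put $\operatorname{dist}(\cdot,\emptyset)=+\infty$, and for $w\in V_1$ and $k=1,2,3$ let
\[
\varphi_k(w)=\min\{\theta,\ \operatorname{dist}(w,U_k)-1\}.
\]
By \eqref{eq:fibers}, $\operatorname{dist}(w,U_k)\ge1$, so $0\le\varphi_k\le\theta\le1$.

\emph{Step 1: $\max_k\varphi_k(w)=\theta$ for every $w\in V_1$.} If some $U_k$ is empty, then $\varphi_k(w)=\theta$. Otherwise choose $a_k\in U_k$ nearest to $w$, which is possible because $A$ is finite. By \eqref{eq:fibers}, $d(a_j,a_k)\ge2$ for $j\ne k$, so tripod-freeness gives a $k$ with $\operatorname{dist}(w,U_k)=d(w,a_k)\ge1+\theta$.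

\emph{Step 2: the functions.} Let $G=g\circ S$, which is $1$-Lipschitz, and for $k=1,2,3$ let
\[
F_k=f_k\circ S\ \text{ on }A\setminus V_1,\qquad F_k=1+\varphi_k\ \text{ on }V_1 .
\]
Thus $F_k$ is $0$ on $U_k$, $2$ on $U_j$ for $j\ne k$, and $1$ on $V_2$. We check that $F_k$ is $1$-Lipschitz. On $A\setminus V_1$ it agrees with the $1$-Lipschitz function $f_k\circ S$. It remains to consider pairs $(w,b)$ with $w\in V_1$.
\begin{itemize}
\item $b\in V_1$. If $U_k=\emptyset$, then $\varphi_k$ is constant. Otherwise $\varphi_k$ is the minimum of a constant and the $1$-Lipschitz function $\operatorname{dist}(\cdot,U_k)-1$, hence $1$-Lipschitz.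
\item $b\in V_2$. Then $|F_k(w)-F_k(b)|=\varphi_k(w)\le1$, and $d(w,b)\ge2$.
\item $b\in U_k$. Then $|F_k(w)-F_k(b)|=1+\varphi_k(w)\le\operatorname{dist}(w,U_k)\le d(w,b)$.
\item $b\in U_j$, $j\ne k$. Then $F_k(b)-F_k(w)=1-\varphi_k(w)\in[0,1]$, and $d(w,b)\ge1$. This is where the truncation at $\theta$ is needed.
\end{itemize}

\emph{Step 3: averaging.} Let $\tau=(\theta/2)^p\in(0,\frac12]$ and $\lambda=\frac3{5-\tau}\in(0,1)$. Let $f$ equal $F_k$ with probability $\lambda/3$ ($k=1,2,3$) and $G$ with probability $1-\lambda=\frac{2-\tau}{5-\tau}$. We claim that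
\begin{equation}\label{eq:avg}
\mathbb E|f(a)-f(b)|^p\ge\frac2{5-\tau}\,d(Sa,Sb)^p\qquad(a,b\in A).
\end{equation}
This is trivial if $Sa=Sb$. The other cases are as follows.
\begin{itemize}
\item $a\in U_i$, $b\in U_j$, $i\ne j$. The functions $F_i$ and $F_j$ separate $a$ and $b$ by $2$, and the other two do not separate them. The expectation is $\frac{2\lambda}3\,2^p=\frac2{5-\tau}\,2^p$.
\item $a\in V_1$, $b\in V_2$. Here $G$ separates by $2$ and $F_k$ by $\varphi_k(a)$. By Step 1, $\sum_k\varphi_k(a)^p\ge\theta^p=\tau2^p$, so the expectation is at least $\big(1-\lambda+\frac{\lambda\tau}3\big)2^p=\big(\frac{2-\tau}{5-\tau}+\frac\tau{5-\tau}\big)2^p=\frac2{5-\tau}\,2^p$.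
\item $a\in U_i$, $b\in V_2$. All four functions separate by $1$, and $1\ge\frac2{5-\tau}$.
\item $a\in U_i$, $b\in V_1$. Here $G$ separates by $1$ and $F_i$ by $1+\varphi_i(b)\ge1$. The functions $F_j$, $j\ne i$, may have lost separation, and we discard them. The expectation is at least $1-\lambda+\frac\lambda3=\frac{3-\tau}{5-\tau}\ge\frac2{5-\tau}$, because $\tau\le1$.
\end{itemize}
By \eqref{eq:avg} and Lemma~\ref{lem:basic}(c), $\pi_p^L(S)^p\le\frac{5-\tau}2$.
\end{proof}

\begin{remark}\label{rem:hyp}
Tripod-freeness enters only in Step 1, and it cannot be dropped: for $A=K$ and $S=\mathrm{id}_K$ all $\varphi_k$ vanish and $\pi_p^L(S)^p=\frac52$. Step 1 also shows why the argument needs three points $u_k$. With two, a point $w$ over $v_1$ could be the exact midpoint of points $a_1,a_2$ at distance $2$, as is possible in every nonzero normed space, and then $\varphi_1(w)=\varphi_2(w)=0$.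
\end{remark}

\section{Tripod-free Banach spaces}\label{sec:spaces}

In a normed space put $y_k=a_k-w$. An exact tripod means $\|y_k\|=1$ and $\|y_j-y_k\|=2$, so the midpoint of $y_1$ and $-y_k$ lies on the unit sphere for $k=2,3$. If the sphere contains no segment, this forces $y_2=-y_1=y_3$, which is absurd. Uniform convexity makes this argument quantitative. Recall that the modulus of convexity of a Banach space $E$ is
\[
\delta_E(\varepsilon)=\inf\Big\{1-\Big\|\frac{x+y}2\Big\|:\ x,y\in B_E,\ \|x-y\|\ge\varepsilon\Big\}\qquad(0<\varepsilon\le2),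
\]
and that $E$ is \emph{uniformly convex} if $\delta_E(\varepsilon)>0$ for all such $\varepsilon$.

\begin{proposition}\label{prop:uc}
A uniformly convex Banach space $E$ is $\theta$-tripod-free whenever $0<\theta<\min(1,\delta_E(1/2))$. Hence Theorem~\ref{thm:gain} applies to $E$, and $\sigma_p(\mathrm{id}_K;E)<\pi_p^L(\mathrm{id}_K)$ for all $1\le p<\infty$.
\end{proposition}

\begin{proof}
Suppose that $\|y_k\|<1+\theta$ for all $k$ and $\|y_j-y_k\|\ge2$ for $j\ne k$. For $k=2,3$ the vectors $x=\frac{y_1}{1+\theta}$ and $y=\frac{-y_k}{1+\theta}$ lie in $B_E$, and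
\[
\Big\|\frac{x+y}2\Big\|=\frac{\|y_1-y_k\|}{2(1+\theta)}\ge\frac1{1+\theta}>1-\theta>1-\delta_E(1/2).
\]
By the definition of $\delta_E(1/2)$ we must have $\|x-y\|<\frac12$, that is, $\|y_1+y_k\|<\frac{1+\theta}2$. Then $\|y_2-y_3\|\le\|y_1+y_2\|+\|y_1+y_3\|<1+\theta<2$, a contradiction.
\end{proof}

For $\ell_r$ we obtain an explicit $\theta$, without computing a modulus of convexity, by interpolating the Hilbert space identity \eqref{eq:hilbert} with the trivial estimates at $r=1$ and $r=\infty$. We use the Riesz--Thorin theorem in the following form. If a linear map $D:\mathbb C^n\to\mathbb C^n$ has norm at most $M_0$ on $\ell_{r_0}^n$ and at most $M_1$ on $\ell_{r_1}^n$, and $\frac1r=\frac{1-\eta}{r_0}+\frac\eta{r_1}$ with $0\le\eta\le1$, then $D$ has norm at most $M_0^{1-\eta}M_1^\eta$ on $\ell_r^n$.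

\begin{lemma}\label{lem:lr}
For $1<r<\infty$, the space $\ell_r$, and indeed every $L_r(\mu)$, is $\theta_r$-tripod-free with
\[
\theta_r=(4/3)^{\min(1/r,\,1-1/r)}-1\in(0,1).
\]
\end{lemma}

\begin{proof}
Let $D:\mathbb C^3\to\mathbb C^3$, $Dt=(t_1-t_2,\,t_2-t_3,\,t_3-t_1)$, and let $\|D\|_s$ be its norm on $\ell_s^3$. The triangle inequality gives $\|D\|_\infty\le2$, and also $\|D\|_1\le2$ because each $t_k$ occurs in two coordinates of $Dt$. By \eqref{eq:hilbert} in the Hilbert space $\mathbb C$, $\|D\|_2\le\sqrt3$. For $r\ge2$ interpolate between $2$ and $\infty$ with $1-\eta=2/r$; for $r\le2$ interpolate between $1$ and $2$ with $\eta=2-2/r$. This gives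
\[
\|D\|_r\le2^{1-2/r}\,3^{1/r}\quad(r\ge2),\qquad\|D\|_r\le2^{2/r-1}\,3^{1-1/r}\quad(r\le2).
\]
Hence $2/\|D\|_r\ge(4/3)^{1/r}$ for $r\ge2$ and $2/\|D\|_r\ge(4/3)^{1-1/r}$ for $r\le2$; in both cases $2/\|D\|_r\ge1+\theta_r$.

Let $y_1,y_2,y_3\in L_r(\mu)$. At each point $\omega$ we have $\sum_{j<k}|y_j(\omega)-y_k(\omega)|^r\le\|D\|_r^r\sum_k|y_k(\omega)|^r$, and integrating (summing, for $\ell_r$) gives
\[
\sum_{j<k}\|y_j-y_k\|^r\le\|D\|_r^r\sum_k\|y_k\|^r .
\]
If $\|a_j-a_k\|\ge2$ for $j\ne k$, take $y_k=a_k-w$. Then $3\cdot2^r\le3\|D\|_r^r\max_k\|a_k-w\|^r$, so $\max_k\|a_k-w\|\ge2/\|D\|_r\ge1+\theta_r$. Finally, $0<\min(1/r,1-1/r)\le\frac12$ gives $0<\theta_r\le2/\sqrt3-1<1$.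
\end{proof}

In particular, an embedding of the tripod $P$ in $\ell_r$, rescaled so that no distance decreases, stretches some edge by at least $1+\theta_r$ and so has distortion at least $1+\theta_r$. With Example~\ref{ex:tripod}, this shows that the condition in Proposition~\ref{prop:yes}(1) is not necessary for equality when $T=\mathrm{id}_X$.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Here $1<p'<\infty$ and $1-1/p'=1/p$, so $\theta=\theta_{p'}$, and $\ell_{p'}$ is $\theta$-tripod-free by Lemma~\ref{lem:lr}. Theorem~\ref{thm:gain} gives the two inequalities and Proposition~\ref{prop:K} the equality.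
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:lr}]
For $r=\infty$ the equality is Corollary~\ref{cor:infty}. For $1<r<\infty$, Lemma~\ref{lem:lr} and Theorem~\ref{thm:gain} give
\[
\sigma_p(\mathrm{id}_K;\ell_r)\le\Big(\frac{5-(\theta_r/2)^p}2\Big)^{1/p}<\pi_p^L(\mathrm{id}_K).\qedhere
\]
\end{proof}

\begin{remark}\label{rem:limits}
The constant $\theta_r$ tends to $0$ as $r\to1$ and as $r\to\infty$, and both endpoint spaces contain exact tripods centered at $w=0$: the points $e_1,e_2,e_3$ in $\ell_1$, and $e_1+e_2$, $e_1-e_2$, $e_2-e_1$ in $\ell_\infty$. So Theorem~\ref{thm:gain} says nothing about $\ell_1$, and we do not determine the case $r=1$ of Theorem~\ref{thm:lr}. Nor do we determine whether the equality in the Problem survives up to a multiplicative constant depending only on $p$.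
\end{remark}

\begin{thebibliography}{9}

\bibitem{FJ}
Farmer and Johnson, \emph{Lipschitz $p$-summing operators}, Proc. Amer. Math. Soc. 137 (2009).

\bibitem{problem}
\emph{Lipschitz $p$-summing operators},
\texttt{http://www.math.tamu.edu/\textasciitilde{}johnson/Lip-p-summing10.pdf}

\end{thebibliography}
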